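\title{A compact group with a unique invariant mean\\ and without strong property (T)}

\begin{abstract}
A compact group $G$ has strong property (T) if some finite subset of $G$ acts on $L^2_0(G)$ with a spectral gap; in that case the Haar integral is the only $G$-invariant mean on $L^\infty(G)$. We show that the converse fails. Given any sequence $(k_n)$ of positive integers, we choose primes $p_n$, growing fast in terms of $(k_n)$, such that the Haar integral is the only invariant mean for the profinite group $G=\prod_n \mathrm{Mat}_{3\times k_n}(\mathbb F_{p_n})\rtimes SL_3(\mathbb F_{p_n})$. This group has strong property (T) if and only if it is topologically finitely generated, if and only if $(k_n)$ is bounded. The proof combines property (T) of $\mathbb Z^3\rtimes SL_3(\mathbb Z)$ with a Kakeya-type lemma over finite fields. We also prove that a compact group has strong property (T) if and only if the Haar integral is the only mean invariant under some countable subgroup.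
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $G$ be a compact group with normalized Haar measure $\mu$. It acts on functions by left translation, $(gf)(x)=f(g^{-1}x)$. A \emph{mean} on $L^\infty(G)=L^\infty(G,\mu)$ is a positive linear functional $m$ with $m(1)=1$. For $F\subseteq G$ we call $m$ \emph{$F$-invariant} if $m(gh)=m(h)$ for all $g\in F$ and $h\in L^\infty(G)$; it is then invariant under the subgroup $\langle F\rangle$. On indicator functions a mean is a finitely additive probability that vanishes on null sets. The Haar integral $h\mapsto\int h\,d\mu$ is a $G$-invariant mean, and one asks when giving up countable additivity produces others.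

A sufficient condition for uniqueness is a spectral gap. Let $L^2_0(G)=\{v\in L^2(G):\int v\,d\mu=0\}$, and let $\|\cdot\|$ be the $L^2$ norm. For a finite set $F$ and $\varepsilon>0$, a unit vector $v$ of a unitary representation is \emph{$(F,\varepsilon)$-invariant} if $\|gv-v\|<\varepsilon$ for all $g\in F$. The group $G$ has \emph{strong property (T)} if there are a finite set $F\subseteq G$ and $\varepsilon>0$ such that $L^2_0(G)$ contains no $(F,\varepsilon)$-invariant unit vector: finitely many translations move every function of mean zero by a definite proportion of its norm. Taking $\Gamma=\langle F\rangle$, this says that for some finitely generated subgroup $\Gamma$ the trivial representation of $\Gamma$ is not weakly contained in $L^2_0(G)$.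

\begin{proposition}[{\cite[Proposition 5.16]{IM}}]\label{prop:known}
If the compact group $G$ has strong property (T), then the Haar integral is the unique $G$-invariant mean on $L^\infty(G)$.
\end{proposition}

The question, which comes from \cite{IM}, is whether the converse holds: \emph{if the Haar integral is the unique $G$-invariant mean on $L^\infty(G)$, must $G$ have strong property (T)?} The simplest groups suggest that it must.

\begin{example}\label{ex:simple}
(a) Let $G$ be finite. An invariant mean is an invariant probability vector, so it is $\mu$. A unit vector $v\in L^2_0(G)$ is the average of the vectors $v-gv$ over $g\in G$, so it is not $(G,1)$-invariant. Both properties hold.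

(b) Let $G$ be infinite, abelian and metrizable. Points have measure zero, so small open neighborhoods of the points of a countable dense set have a union $V$ that is open and dense with $\mu(V)\le\frac12$. Any finitely many translates of $V$ meet in a dense open set $W$, and $h\mapsto\mu(W)^{-1}\int_W h\,d\mu$ is a mean that gives each of them mass $1$. By weak* compactness, the convex set of means with $m(1_{gV})=1$ for all $g\in G$ is nonempty and compact. Translations act on it by commuting continuous affine maps, so by the Markov--Kakutani theorem they have a common fixed point: an invariant mean with $m(1_V)=1>\mu(V)$. Strong property (T) then fails by Proposition~\ref{prop:known}. For $G=\mathbb R/\mathbb Z$ this is visible directly: $v(x)=e^{2\pi i nx}$ has $\|gv-v\|=|e^{2\pi ing}-1|$, and Dirichlet's theorem gives $n\ne0$ making this small for all $g$ in a given finite set. Both properties fail.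
\end{example}

\subsection{Results}
The answer is nevertheless negative. For a prime $p$ and $k\ge1$ let $M_{p,k}=\mathrm{Mat}_{3\times k}(\mathbb F_p)$ and
\[
H_{p,k}=M_{p,k}\rtimes SL_3(\mathbb F_p),\qquad (A,s)(B,q)=(A+sB,\,sq).
\]
Let $(k_n)_{n\ge1}$ be any sequence of positive integers, and put $N_n=3k_n$ and $\delta_n=2^{-n-1}$. Choose primes $p_1,p_2,\dots$ recursively so that
\begin{equation}\label{eq:primes}
p_n>|K_{n-1}|\;N_n!\,(2/\delta_n)^{N_n}\,\delta_n^{-2},
\end{equation}
where $H_n=H_{p_n,k_n}$, $K_n=H_1\times\dots\times H_n$, and $K_0$ is trivial. The primes are distinct, because $p_n>|K_{n-1}|\ge p_{n-1}$ for $n\ge2$. Let $G=\prod_{n\ge1}H_n$, a metrizable profinite group. A group is \emph{topologically finitely generated} if it has a dense finitely generated subgroup.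

\begin{theorem}\label{thm:A}
Let $(k_n)$ be any sequence of positive integers, let the primes $p_n$ satisfy \eqref{eq:primes}, and let $G=\prod_nH_n$.
\begin{enumerate}
\item[(i)] The Haar integral is the unique $G$-invariant mean on $L^\infty(G)$.
\item[(ii)] $G$ has strong property (T) if and only if $G$ is topologically finitely generated, if and only if $\sup_nk_n<\infty$.
\end{enumerate}
\end{theorem}

With $k_n=n$ the converse of Proposition~\ref{prop:known} fails. The converse becomes true when the mean is tested against a countable subgroup.

\begin{theorem}\label{thm:B}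
For a compact group $G$ the following are equivalent.
\begin{enumerate}
\item[(a)] $G$ has strong property (T).
\item[(b)] For some finitely generated subgroup $\Gamma\le G$, the Haar integral is the unique $\Gamma$-invariant mean on $L^\infty(G)$.
\item[(c)] For some countable subgroup $\Gamma\le G$, the Haar integral is the unique $\Gamma$-invariant mean on $L^\infty(G)$.
\end{enumerate}
\end{theorem}

So the failure of the converse comes from the uncountability of $G$. If $(k_n)$ is unbounded in Theorem~\ref{thm:A}, every countable subgroup of $G$ has an invariant mean on $L^\infty(G)$ other than the Haar integral, although $G$ has none.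

\subsection{The order of two quantifiers}\label{sec:idea}
The means form a weak* closed subset of the unit ball of $L^\infty(G)^*$, which is weak* compact by the Banach--Alaoglu theorem, and invariance under $F$ is a weak* closed condition. This makes uniqueness a statement about finite sets.

\begin{lemma}\label{lem:quant}
The Haar integral is the unique $G$-invariant mean if and only if for every measurable $h\colon G\to[0,1]$ and every $\varepsilon>0$ there is a finite set $F\subseteq G$ such that $m(h)\le\int h\,d\mu+\varepsilon$ for every $F$-invariant mean $m$.
\end{lemma}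

\begin{proof}
If the condition holds, a $G$-invariant mean satisfies $m(h)\le\int h$ and $m(1-h)\le\int(1-h)$, so $m(h)=\int h$, and such functions $h$ span $L^\infty(G)$. If it fails for some $h$ and $\varepsilon$, then for every finite $F$ the weak* compact set $\mathcal M_F$ of $F$-invariant means with $m(h)\ge\int h+\varepsilon$ is nonempty. Since $\mathcal M_F\cap\mathcal M_{F'}=\mathcal M_{F\cup F'}$, the sets $\mathcal M_F$ have a common point, which is a $G$-invariant mean different from the Haar integral.
\end{proof}

By Theorem~\ref{thm:B}, strong property (T) says that \emph{one} finite set $F$ serves all $h$ and $\varepsilon$. Uniqueness allows $F$ to be chosen \emph{after} $h$. We need a group in which this freedom is real.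

The freedom is already visible in a finite group $H$, if the size of $F$ is restricted. The $F$-invariant means on $H$ are the convex combinations of the uniform measures on the right cosets $Ly$ of $L=\langle F\rangle$, so for $U\subseteq H$ the largest value of $m(1_U)$ is $\max_y|U\cap Ly|/|L|$.

\begin{example}\label{ex:plane}
Let $H=\mathbb F_{11}^2$, allow only sets $F=\{z\}$ with $z\neq0$, and consider sets $U$ with at most $14$ points. The cosets are the lines in direction $z$. No $z$ is good for all $U$: if $U$ is the line through $0$ and $z$, which has $11$ points, the uniform measure on $U$ is a $z$-invariant mean with $m(1_U)=1$. But every $U$ has a good $z$. Suppose that in each direction some line contains $5$ points of $U$, and take five such lines with different directions. Two of them share one point, so they contribute at least $5,4,3,2,1$ new points in turn, and $|U|\ge15$. Hence in some direction $z$ every line meets $U$ in at most $4$ points, and $m(1_U)\le 4/11$ for every $z$-invariant mean. In $\mathbb F_p^2$ the same count shows, for $0\le d<p$, that a set with fewer than $(d+1)+d+\dots+1=\binom{d+2}{2}$ points has a direction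 in which every line meets it in at most $d$ points.
\end{example}

Three things are needed to turn this into Theorem~\ref{thm:A}. First, the factors $H_n$ must need more and more generators, so that no finite subset of the product is good for all $h$; this is why $k_n$ grows. Second, for every function on $H_n$ there must be a subgroup $L_n$ of bounded complexity on \emph{all} of whose cosets the function has about the right average; this is the Kakeya-type lemma of Section~\ref{sec:kakeya}, and it requires $p_n$ large compared with $k_n$. Third, the product $L=\prod_nL_n$ is infinite, and translation is not continuous in the norm of $L^\infty(G)$, so nothing forces a mean invariant under a finite subset of $L$ to respect the cosets of $L$. Example~\ref{ex:simple}(b) shows that with the abelian factors $M_{p_n,k_n}$ alone uniqueness fails. A spectral gap relative to $L$ repairs this (Section~\ref{sec:means}), and the factor $SL_3$ is there to provide it (Section~\ref{sec:groups}). Section~\ref{sec:B} proves Theorem~\ref{thm:B}, Section~\ref{sec:unique} assembles the proof of Theorem~\ref{thm:A}(i), and Section~\ref{sec:order} shows that the primes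 have to be chosen after the sequence $(k_n)$.

\section{Means and almost invariant vectors}\label{sec:means}

In this section and the next, $G$ is any compact group. A \emph{density} is a function $f\in L^1(G)$ with $f\ge0$ and $\int f\,d\mu=1$. It defines the mean $m_f(h)=\int fh\,d\mu$, and invariance of $\mu$ gives
\begin{equation}\label{eq:dual}
m_f(g^{-1}h)-m_f(h)=\int(gf-f)\,h\,d\mu .
\end{equation}

We use two standard facts about $L^2(G)$. For each $v$ the map $g\mapsto gv$ is norm continuous, since this holds for continuous $v$ by uniform continuity and $C(G)$ is dense; hence a vector fixed by a subgroup $\Gamma$ is fixed by $\overline\Gamma$. A vector $v$ fixed by $G$ is constant: for $\varphi\in C(G)$ we have $\langle v,\varphi\rangle=\int_G\langle v,g\varphi\rangle\,dg=\langle v,\int\varphi\,d\mu\rangle$, so $v-\int v$ is orthogonal to $C(G)$.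

\begin{lemma}\label{lem:nondense}
If a subgroup $\Gamma\le G$ is not dense, there is a continuous $\Gamma$-invariant density $f$ that is not almost everywhere equal to $1$. In particular, a compact group with strong property (T) is topologically finitely generated.
\end{lemma}

\begin{proof}
The space $\overline\Gamma\backslash G$ is compact Hausdorff with at least two points, so Urysohn's lemma gives a nonconstant continuous function $\ge0$ on it. Pull it back to $G$. Nonempty open sets have positive measure, so the pullback has positive integral and is not almost everywhere constant; normalize it to get $f$. If $(F,\varepsilon)$ witnesses strong property (T) and $\Gamma=\langle F\rangle$ were not dense, then $(f-1)/\|f-1\|$ would be an $F$-fixed unit vector in $L^2_0(G)$.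
\end{proof}

A mean is not a function, so a spectral gap cannot be applied to it directly. The next lemma replaces an invariant mean by almost invariant densities.

\begin{lemma}[Day]\label{lem:day}
Let $F\subseteq G$ be finite, $m$ an $F$-invariant mean, $h\in L^\infty(G)$ real, and $\eta>0$. There is a density $f$ with $\|gf-f\|_1<\eta$ for all $g\in F$ and $|\int fh\,d\mu-m(h)|<\eta$.
\end{lemma}

\begin{proof}
The means $m_f$ form a convex set, and $m$ lies in its weak* closure. Otherwise the Hahn--Banach theorem gives a real $h'\in L^\infty(G)$ with $m(h')>\sup_f\int fh'=\operatorname{ess\,sup}h'$, which contradicts positivity of $m$. Let $(f_\alpha)$ be a net of densities with $m_{f_\alpha}\to m$. By \eqref{eq:dual}, $\int(gf_\alpha-f_\alpha)h'\to m(g^{-1}h')-m(h')=0$ for $g\in F$ and $h'\in L^\infty(G)=L^1(G)^*$. So $0$ lies in the weak closure of the convex set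
\[
\Big\{\Big((gf-f)_{g\in F},\ \int fh\,d\mu-m(h)\Big): f\text{ a density}\Big\}\subseteq L^1(G)^F\oplus\mathbb R .
\]
By Mazur's theorem the weak and norm closures of a convex set agree.
\end{proof}

For a closed subgroup $L\le G$ let $P_L$ be the orthogonal projection of $L^2(G)$ onto the space $L^2(G)^L$ of $L$-fixed vectors. That space is stable under complex conjugation, so $P_L$ maps real functions to real functions. We say that a finite set $F\subseteq G$ \emph{controls} $L$ if there is $C<\infty$ with
\begin{equation}\label{eq:control}
\|v-P_Lv\|\le C\max_{g\in F}\|gv-v\|\qquad\text{for all }v\in L^2(G).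
\end{equation}
For $L=G$ we have $P_Gv=\int v$, and \eqref{eq:control} says exactly that $L^2_0(G)$ has no $(F,1/C)$-invariant unit vector. So strong property (T) means that some finite set controls $G$. The point of the definition is that $G$ may have many controlled subgroups without being controlled itself.

\begin{proposition}\label{prop:control}
Suppose that $F$ controls $L$. Let $h\colon G\to[0,1]$ be measurable and let $\beta\in\mathbb R$ satisfy $P_Lh\le\beta$ almost everywhere. Then $m(h)\le\beta$ for every $F$-invariant mean $m$.
\end{proposition}

\begin{proof}
Constants are $L$-fixed, so $\beta\ge\int P_Lh=\int h\ge0$. Let $\eta>0$ and take $f$ as in Lemma~\ref{lem:day}. To pass from $L^1$ to $L^2$ put $v=\sqrt f$, a unit vector. Since $|\sqrt a-\sqrt b|^2\le|a-b|$ for $a,b\ge0$, we have $\|gv-v\|^2\le\|gf-f\|_1<\eta$ for $g\in F$. So $w=P_Lv$ satisfies $\|v-w\|\le C\sqrt\eta$ and $\|w\|\le1$, and by the Cauchy--Schwarz inequality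
\[
\|f-w^2\|_1\le\|v-w\|\,\|v+w\|\le2C\sqrt\eta .
\]
For $R>0$ the function $\varphi_R=\min(w^2,R)$ is bounded and $L$-fixed, so
\[
\int h\varphi_R=\langle h,\varphi_R\rangle=\langle P_Lh,\varphi_R\rangle\le\beta\int\varphi_R\le\beta .
\]
By monotone convergence $\int hw^2\le\beta$. Therefore $m(h)<\int fh+\eta\le\beta+2C\sqrt\eta+\eta$, and $C$ does not depend on $\eta$.
\end{proof}

The function $P_Lh$ is the average of $h$ over the right cosets of $L$. We have no information on which cosets carry the mass of $w^2$, and this is why the bound must hold on almost all of them.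

\section{Countable subgroups: proof of Theorem~\ref{thm:B}}\label{sec:B}

If $F$ controls $G$, Proposition~\ref{prop:control} with $L=G$ and $\beta=\int h$ gives $m(h)\le\int h$ for every $F$-invariant mean and every measurable $h\colon G\to[0,1]$. Applying this to $1-h$ gives equality. This proves (a)$\Rightarrow$(b) with $\Gamma=\langle F\rangle$, and also Proposition~\ref{prop:known}. Finitely generated groups are countable, so (b)$\Rightarrow$(c).

For (c)$\Rightarrow$(a), assume that $G$ does not have strong property (T), and let $\Gamma=\{\gamma_1,\gamma_2,\dots\}$ be a countable subgroup, listed with repetitions if it is finite. We construct a $\Gamma$-invariant mean other than the Haar integral. If $\Gamma$ is not dense, $m_f$ with $f$ from Lemma~\ref{lem:nondense} is such a mean, by \eqref{eq:dual}. So let $\Gamma$ be dense; then $\Gamma$-fixed vectors in $L^2(G)$ are constant. It suffices to find densities $f_j$, a measurable set $V$ and a number $c$ with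
\begin{equation}\label{eq:target}
\|\gamma f_j-f_j\|_1\to0\ \ (\gamma\in\Gamma),\qquad \int_Vf_j\,d\mu\ge c>\mu(V)\ \ (j\ge1).
\end{equation}
Indeed, the sequence $(m_{f_j})$ has a weak* cluster point $m$, which is $\Gamma$-invariant by \eqref{eq:dual} and has $m(1_V)\ge c$.

For each $i$ choose a $(\{\gamma_1,\dots,\gamma_i\},1/i)$-invariant unit vector in $L^2_0(G)$. Its real or its imaginary part has norm at least $1/\sqrt2$, lies in $L^2_0(G)$, and is moved no more than the vector itself. Normalizing it, we get real unit vectors $v_i\in L_0^2(G)$ with $\|\gamma v_i-v_i\|\to0$ for every $\gamma\in\Gamma$. The natural candidates for $f_j$ are the densities $v_i^2$, which satisfy $\|\gamma v_i^2-v_i^2\|_1\le2\|\gamma v_i-v_i\|\to0$. They need not concentrate anywhere: if $v_i=\pm1$ then $v_i^2=1$. Let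
\[
\tau(R)=\sup_i\int_{\{v_i^2>R\}}v_i^2\,d\mu ,
\]
a nonincreasing function of $R>0$.

\medskip\noindent\emph{Case 1: $\tau(R)>c>0$ for all $R$.} Put $R_j=2^{j+1}/c$. For each fixed $i$ the integral in the definition of $\tau$ tends to $0$ as $R\to\infty$, so for large $R$ only large indices $i$ can make it exceed $c$. Hence there are $i_1<i_2<\cdots$ such that $E_j=\{v_{i_j}^2>R_j\}$ satisfies $\int_{E_j}v_{i_j}^2>c$. Also $\mu(E_j)\le1/R_j$. Then \eqref{eq:target} holds with $f_j=v_{i_j}^2$ and $V=\bigcup_jE_j$, since $\mu(V)\le\sum_jc\,2^{-j-1}=c/2$.

\medskip\noindent\emph{Case 2: $\tau(R)\to0$.} Now we use level sets of the $v_i$. They will be almost invariant and of intermediate measure, and intersections of many of them will be almost invariant and small.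

\emph{A level.} Let $\nu_i$ be the distribution of $v_i$ on $\mathbb R$. Since $\nu_i(\{|s|>R\})\le R^{-2}$, the sequence is tight, and after passing to a subsequence it converges weakly to a probability measure $\nu$. Recall that then $\limsup_i\nu_i(I)\le\nu(I)$ for closed $I$, and $\nu_i(I)\to\nu(I)$ if $\nu(\partial I)=0$. We have $1-\tau(R)\le\int\min(s^2,R)\,d\nu_i\le1$, so letting $i\to\infty$ and then $R\to\infty$ gives $\int s^2\,d\nu=1$. With $\chi_R(s)=\max(-R,\min(s,R))$ we have $|\int\chi_R\,d\nu_i|=|\int(\chi_R(v_i)-v_i)\,d\mu|\le\int_{\{|v_i|>R\}}|v_i|\,d\mu\le1/R$, so $\int s\,d\nu=0$. Hence $\nu$ is not a point mass. Its support contains two points, and between them there is $t$ that is not one of the countably many atoms. Then $\theta=\nu((t,\infty))$ lies in $(0,1)$, and the sets $A_i=\{v_i>t\}$ have $\mu(A_i)\to\theta$.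

\emph{Almost invariance.} Let $\gamma\in\Gamma$ and $\rho>0$. At a point of $\gamma A_i\,\triangle\,A_i$ the number $t$ lies between the values of $\gamma v_i$ and $v_i$, so
\[
\gamma A_i\,\triangle\,A_i\subseteq\{|v_i-t|\le\rho\}\cup\{|\gamma v_i-v_i|>\rho\}.
\]
The last set has measure at most $\rho^{-2}\|\gamma v_i-v_i\|^2\to0$. Thus $\limsup_i\mu(\gamma A_i\triangle A_i)\le\nu([t-\rho,t+\rho])$, and letting $\rho\to0$ gives $\mu(\gamma A_i\triangle A_i)\to\nu(\{t\})=0$.

\emph{Asymptotic independence.} A weak cluster point of $(1_{A_i})$ in $L^2(G)$ is $\Gamma$-fixed, hence constant, and the constant is $\lim\mu(A_i)=\theta$. The unit ball is weakly compact and the cluster point is unique, so $1_{A_i}\to\theta$ weakly. That is, $\mu(A_i\cap B)\to\theta\mu(B)$ for every measurable $B$.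

\emph{Small almost invariant sets.} Fix $j\ge1$ and choose $l$ with $((1+\theta)/2)^l\le2^{-j-1}$. Put $B^{(0)}=G$. Since $\theta/2<\theta<(1+\theta)/2$, we can choose $i_1,\dots,i_l$ successively, each large enough, so that the sets $B^{(e)}=B^{(e-1)}\cap A_{i_e}$ satisfy
\[
\frac\theta2\le\frac{\mu(B^{(e)})}{\mu(B^{(e-1)})}\le\frac{1+\theta}2,\qquad
\mu(\gamma A_{i_e}\triangle A_{i_e})\le\frac{(\theta/2)^l}{lj}\quad(\gamma\in\{\gamma_1,\dots,\gamma_j\}).
\]
The set $B_j=B^{(l)}$ has $(\theta/2)^l\le\mu(B_j)\le2^{-j-1}$. Since $\gamma B_j\triangle B_j\subseteq\bigcup_e(\gamma A_{i_e}\triangle A_{i_e})$, we get $\mu(\gamma B_j\triangle B_j)\le(\theta/2)^l/j\le\mu(B_j)/j$ for $\gamma\in\{\gamma_1,\dots,\gamma_j\}$. So \eqref{eq:target} holds with $f_j=1_{B_j}/\mu(B_j)$, $V=\bigcup_jB_j$ and $c=1$, because $\mu(V)\le\sum_j2^{-j-1}=\frac12$. This completes the proof of Theorem~\ref{thm:B}.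

\begin{remark}
Countability of $\Gamma$ is what makes $V$ a countable union of sets with summable measures. For $G$ itself one would need a single set $V$ of measure less than $1$ that carries almost invariant densities for all of the uncountably many finite subsets of $G$. The groups of Theorem~\ref{thm:A} are built so that no such $V$ exists.
\end{remark}

\section{Controlled subgroups of $\prod H_n$}\label{sec:groups}

\subsection{Row spaces}
For a subspace $R\le\mathbb F_p^k$ of row vectors, let $M(R)\le M_{p,k}$ be the space of matrices whose three rows lie in $R$. Left multiplication by $s\in SL_3(\mathbb F_p)$ replaces rows by linear combinations of rows, so it preserves $M(R)$, and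
\[
L(R)=M(R)\rtimes SL_3(\mathbb F_p)
\]
is a subgroup of $H_{p,k}$. It equals $H_{p,k}$ only for $R=\mathbb F_p^k$. The matrices $A_1,\dots,A_d$ have $3d$ rows in total, so
\begin{equation}\label{eq:rows}
\text{any $d$ elements $(A_i,s_i)$ of $H_{p,k}$ lie in some $L(R)$ with $\dim R\le3d$.}
\end{equation}
The subgroups $L(R)$ with $\dim R\le r$ play the role of the lines in Example~\ref{ex:plane}. Whatever $p$ and $k$ are, they are all quotients of the single group
\[
\Gamma_r=\mathrm{Mat}_{3\times r}(\mathbb Z)\rtimes SL_3(\mathbb Z),
\]
with the same multiplication rule as $H_{p,k}$, and this group has a spectral gap in every representation.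

\subsection{Property (T)}
A discrete group $\Lambda$ has \emph{property (T)} if there are a finite set $S_0\subseteq\Lambda$ and $\kappa>0$ such that every unitary representation with an $(S_0,\kappa)$-invariant unit vector has a nonzero fixed vector. In that case, for every unitary representation $\mathcal H$ of $\Lambda$ with space of fixed vectors $\mathcal H^\Lambda$,
\begin{equation}\label{eq:kazhdan}
\operatorname{dist}(v,\mathcal H^\Lambda)\le\kappa^{-1}\max_{s\in S_0}\|sv-v\|\qquad(v\in\mathcal H).
\end{equation}
Indeed, let $v'$ be the component of $v$ orthogonal to $\mathcal H^\Lambda$. The complement of $\mathcal H^\Lambda$ is a representation without nonzero fixed vectors, so $\kappa\|v'\|\le\max_s\|sv'-v'\|=\max_s\|sv-v\|$.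

The group $\Gamma_1=\mathbb Z^3\rtimes SL_3(\mathbb Z)$ has property (T): it is a lattice in $\mathbb R^3\rtimes SL_3(\mathbb R)$, which has property (T), and property (T) passes to lattices \cite[Sect.~1.4 and Thm.~1.7.1]{BHV}. This is the only place where the size $3$ matters. The group $\Gamma_r$ is generated by $r$ copies of $\Gamma_1$, one for each column, and they fit together well.

\begin{lemma}\label{lem:T}
For each $r\ge1$ there are a finite set $S\subseteq\Gamma_r$ and $C<\infty$ such that $\operatorname{dist}(v,\mathcal H^{\Gamma_r})\le C\max_{s\in S}\|sv-v\|$ for every unitary representation $\mathcal H$ of $\Gamma_r$ and every $v\in\mathcal H$.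
\end{lemma}

\begin{proof}
Let $\mathcal N_i\cong\mathbb Z^3$ be the subgroup of matrices supported on the $i$-th column, $Q=SL_3(\mathbb Z)$, and $\Lambda_i=\mathcal N_i\rtimes Q\cong\Gamma_1$. Let $S_i\subseteq\Lambda_i$ be the copy of $S_0$, let $S=\bigcup_iS_i$, and put $D=\max_{s\in S}\|sv-v\|$. Let $P_i$ and $P_Q$ be the orthogonal projections onto $\mathcal H^{\mathcal N_i}$ and $\mathcal H^Q$. Since $\mathcal H^{\Lambda_i}\subseteq\mathcal H^{\mathcal N_i}\cap\mathcal H^Q$, \eqref{eq:kazhdan} gives $\|v-P_iv\|\le D/\kappa$ and $\|v-P_Qv\|\le D/\kappa$.

Being close to each of several subspaces does not in general make a vector close to their intersection, but it does when the projections commute. From $(A,s)(B,1)(A,s)^{-1}=(sB,1)$ we see that $\mathcal N_i$ is normal in $\Gamma_r$. So $\mathcal H^{\mathcal N_i}$ is $\Gamma_r$-invariant, and $P_i$ commutes with $\Gamma_r$. Therefore $P_i$ maps $\mathcal H^{\mathcal N_j}$ and $\mathcal H^Q$ into themselves; being self-adjoint, it also preserves their orthogonal complements, so it commutes with $P_j$ and $P_Q$. Hence $P_QP_1\cdots P_rv$ is fixed by $Q$ and by every $\mathcal N_i$, and these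 groups generate $\Gamma_r$. Finally, with $P_0=P_Q$,
\[
\|v-P_0P_1\cdots P_rv\|\le\sum_{i=0}^r\|P_0\cdots P_{i-1}(v-P_iv)\|\le(r+1)D/\kappa .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:L}
Let $G=\prod_nH_{p_n,k_n}$ with distinct primes $p_n$. Let $r\ge1$ and let $R_n\le\mathbb F_{p_n}^{k_n}$ be subspaces with $\dim R_n\le r$ for all $n$. Then some finite subset of $L=\prod_nL(R_n)$ controls $L$.
\end{proposition}

\begin{proof}
Let $T_n$ be an $r\times k_n$ matrix over $\mathbb F_{p_n}$ whose rows span $R_n$. Then $A\mapsto AT_n$ maps $\mathrm{Mat}_{3\times r}(\mathbb F_{p_n})$ onto $M(R_n)$. Define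
\[
\theta\colon\Gamma_r\to L,\qquad\theta(A,s)=\big((A\bmod p_n)\,T_n,\ s\bmod p_n\big)_{n\ge1}.
\]
It is a homomorphism because $(A+sB)T=AT+s(BT)$. We claim that it maps onto each finite product $\prod_{i\le n}L(R_i)$, so that its image is dense in $L$. By row reduction, $SL_3(\mathbb F_p)$ is generated by the elementary matrices $1+tE_{ab}$, $a\ne b$. Since the primes are distinct, the Chinese remainder theorem gives an integer congruent to $t$ modulo $p_i$ and to $0$ modulo the other $p_j$ with $j\le n$; so $SL_3(\mathbb Z)$ maps onto $\prod_{i\le n}SL_3(\mathbb F_{p_i})$. The same theorem, applied to each entry, shows that $\mathrm{Mat}_{3\times r}(\mathbb Z)$ maps onto $\prod_{i\le n}\mathrm{Mat}_{3\times r}(\mathbb F_{p_i})$. As $A$ and $s$ can be chosen independently, the claim follows.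

View $L^2(G)$ as a representation of $\Gamma_r$ through $\theta$. By density its fixed vectors are those of $L$, so Lemma~\ref{lem:T} gives \eqref{eq:control} for $F=\theta(S)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
If $k_n\le r$ for all $n$, Proposition~\ref{prop:L} with $R_n=\mathbb F_{p_n}^{k_n}$ shows that a finite set controls $G$, which is strong property (T). Strong property (T) implies topological finite generation by Lemma~\ref{lem:nondense}. If a finite set $F$ generates a dense subgroup of $G$, then for each $n$ the image of $F$ generates the finite quotient $H_n$. By \eqref{eq:rows} this image lies in some $L(R)$ with $\dim R\le3|F|$, so $R=\mathbb F_{p_n}^{k_n}$ and $k_n\le3|F|$.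
\end{proof}

Part (ii) uses only that the primes are distinct. Their size enters in part (i).

\section{A Kakeya-type lemma}\label{sec:kakeya}

Let $V$ be a vector space of dimension $N\ge1$ over $\mathbb F_p$. We write $\operatorname{avg}$ for the average over a finite set. Given functions $f_1,\dots,f_J\colon V\to[0,1]$, we want a subspace $W$ on every coset of which each $f_j$ has at most about its global average, and Proposition~\ref{prop:L} requires $\dim W$ to be bounded independently of $N$.

Averaging over a random subspace of dimension at most $a$ gives the right value outside an exceptional set $E$ of size about $p^{N-a}$. This set is a union of cosets, so one more direction is needed to average it away, as in Example~\ref{ex:plane}. The count of that example, which uses only that two lines share at most one point, handles sets of size about $p^2$, and would force $a$ to grow like $N$. Polynomials give the bound of the right order $p^N$; for $N=2$ it is the bound of the example.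

\begin{lemma}\label{lem:lines}
Let $0\le d<p$ and let $E\subseteq V$ with $|E|<\binom{N+d}{N}$. There is $z_0\in V$ such that for every $b\in V$ at most $d$ values $t\in\mathbb F_p$ have $b+tz_0\in E$.
\end{lemma}

\begin{proof}
Identify $V$ with $\mathbb F_p^N$. The polynomials of degree at most $d$ in $N$ variables form a space of dimension $\binom{N+d}N$, and vanishing on $E$ imposes $|E|$ linear conditions. So there is a nonzero polynomial $P$ of degree $d'\le d$ that vanishes on $E$. Let $P_{d'}$ be its homogeneous part of degree $d'$. A nonzero polynomial of degree less than $p$ is not the zero function on $\mathbb F_p^N$: expand in the last variable, choose by induction values of the other variables at which some coefficient is nonzero, and use that a nonzero polynomial of degree less than $p$ in one variable has fewer than $p$ roots. Choose $z_0$ with $P_{d'}(z_0)\ne0$. For every $b$, the polynomial $t\mapsto P(b+tz_0)$ has degree at most $d'$, and its coefficient of $t^{d'}$ is $P_{d'}(z_0)$, independently of $b$. So it has at most $d'$ roots, and every $t$ with $b+tz_0\in E$ is a root.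
\end{proof}

\begin{lemma}\label{lem:cosets}
Let $a\ge1$ be an integer, let $0<\delta<1$ with $\delta p\ge1$, and let $f_1,\dots,f_J\colon V\to[0,1]$ have averages $\bar f_1,\dots,\bar f_J$. If
\begin{equation}\label{eq:J}
J\,N!\,(2/\delta)^N\delta^{-2}<p^a,
\end{equation}
then there is a subspace $W\le V$ spanned by $a+1$ vectors such that
\[
\operatorname*{avg}_{w\in W}f_j(b+w)\le\bar f_j+2\delta\qquad\text{for all }b\in V,\ 1\le j\le J .
\]
\end{lemma}

\begin{proof}
\emph{Most cosets.} For $z=(z_1,\dots,z_a)\in V^a$ and $t\in\mathbb F_p^a$ write $t\cdot z=\sum_it_iz_i$, and put $f_j^z(b)=p^{-a}\sum_tf_j(b+t\cdot z)$. For $t\ne t'$ the linear map $(b,z)\mapsto(b+t\cdot z,\,b+t'\cdot z)$ is onto $V^2$: if $t_i\neq t_i'$, then $z_i$ alone produces any difference of the two components, and $b$ then produces any first component. So for uniformly random $(b,z)$ this pair is uniform on $V^2$. With $\varphi_j=f_j-\bar f_j$, which has average $0$ and $|\varphi_j|\le1$, the terms with $t\ne t'$ vanish in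
\[
\operatorname*{avg}_{z,b}\,|f_j^z(b)-\bar f_j|^2=p^{-2a}\sum_{t,t'}\operatorname*{avg}_{z,b}\,\varphi_j(b+t\cdot z)\,\varphi_j(b+t'\cdot z)\le p^{-a}.
\]
Fix $z$ with $\sum_j\operatorname{avg}_b|f_j^z(b)-\bar f_j|^2\le Jp^{-a}$, and let $E$ be the set of $b$ with $f_j^z(b)>\bar f_j+\delta$ for some $j$. Put $d=\lfloor\delta p\rfloor$; then $d<p$, and $d\ge\delta p/2$ because $\delta p\ge1$. Chebyshev's inequality and \eqref{eq:J} give
\[
|E|\le Jp^{-a}\delta^{-2}p^N<\frac{(\delta p/2)^N}{N!}\le\frac{d^N}{N!}\le\frac{(d+1)\cdots(d+N)}{N!}=\binom{N+d}N .
\]

\emph{All cosets.} Take $z_0$ from Lemma~\ref{lem:lines} and let $W$ be the span of $z_0,\dots,z_a$. The linear map $(t_0,t)\mapsto t_0z_0+t\cdot z$ from $\mathbb F_p^{a+1}$ onto $W$ has fibers of equal size, so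
\[
\operatorname*{avg}_{w\in W}f_j(b+w)=\frac1p\sum_{t_0\in\mathbb F_p}f_j^z(b+t_0z_0).
\]
At most $d\le\delta p$ terms have $b+t_0z_0\in E$, and they are at most $1$. The others are at most $\bar f_j+\delta$. So the right side is at most $\bar f_j+2\delta$.
\end{proof}

\section{Uniqueness of the mean}\label{sec:unique}

\subsection{One factor}
We transfer Lemma~\ref{lem:cosets} to $H_{p,k}$. The subgroup must work for a whole family of functions, indexed by a finite set $X$; later $X$ will be the set $K_{n-1}$ of values of the earlier coordinates.

\begin{proposition}\label{prop:factor}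
Let $H=H_{p,k}$, $N=3k$, $0<\delta<1$, let $X$ be a nonempty finite set with $p>|X|\,N!\,(2/\delta)^N\delta^{-2}$, and let $u\colon X\times H\to[0,1]$. There is a subspace $R\le\mathbb F_p^k$ with $\dim R\le30$ such that
\[
\operatorname*{avg}_{l\in L(R)}u(x,ly)\le\operatorname*{avg}_{y'\in H}u(x,y')+2\delta\qquad\text{for all }x\in X,\ y\in H .
\]
\end{proposition}

\begin{proof}
Consider the functions $f_{x,q}(B)=u(x,(B,q))$ on $V=M_{p,k}$, for $x\in X$ and $q\in SL_3(\mathbb F_p)$. Since $|SL_3(\mathbb F_p)|=p^3(p^2-1)(p^3-1)<p^8$, their number is $J<|X|\,p^8$, and the hypothesis on $p$ gives \eqref{eq:J} with $a=9$. It also gives $p>\delta^{-2}$, so $\delta p\ge1$. Let $W$ be the subspace from Lemma~\ref{lem:cosets}, spanned by ten matrices. It need not be stable under $SL_3(\mathbb F_p)$, so we enlarge it: let $R$ be the span of the thirty rows of these matrices, so that $W\le M(R)$. Each coset of $M(R)$ is a disjoint union of cosets of $W$, and since the bound holds on every coset of $W$,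
\[
\operatorname*{avg}_{A\in M(R)}u(x,(A+B,q))\le\operatorname*{avg}_{B'\in M_{p,k}}u(x,(B',q))+2\delta\qquad\text{for all }x,B,q .
\]
Let $y=(B,q_0)$. For $l=(A,s)\in L(R)$ we have $ly=(A+sB,\,sq_0)$. Average over $A$ with $s$ fixed, using the last inequality at $(sB,sq_0)$, and then average over $s$. As $s$ runs over $SL_3(\mathbb F_p)$ so does $sq_0$, and the right side becomes $\operatorname{avg}_{y'\in H}u(x,y')+2\delta$.
\end{proof}

\subsection{The product}
\begin{proof}[Proof of Theorem~\ref{thm:A}(i)]
Let $h\colon G\to[0,1]$ be measurable and $n_0\ge1$. We find a finite set $F$ such that $m(h)\le\int h+2^{-n_0}$ for every $F$-invariant mean $m$. The theorem then follows from Lemma~\ref{lem:quant}.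

\emph{Finite approximations of $h$.} For $x\in K_n$ let $h_n(x)\in[0,1]$ be the average of $h$ over the cylinder $\{x\}\times\prod_{i>n}H_i$. Each cylinder of level $n-1$ splits into $|H_n|$ cylinders of level $n$ and equal measure, so
\begin{equation}\label{eq:mart}
h_{n-1}(x)=\operatorname*{avg}_{y\in H_n}h_n(x,y)\qquad(x\in K_{n-1}),
\end{equation}
and the average of $h_n$ over $K_n$ is $\int h$. Viewed as a function on $G$, $h_n$ is the orthogonal projection of $h$ onto the functions that depend only on the first $n$ coordinates. The union of these spaces is dense in $C(G)$ by the Stone--Weierstrass theorem, hence dense in $L^2(G)$. So $h_n\to h$ in $L^2(G)$.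

\emph{A subgroup adapted to $h$.} For $n>n_0$ apply Proposition~\ref{prop:factor} to $u=h_n$ with $X=K_{n-1}$, $H=H_n$ and $\delta=\delta_n$; its hypothesis is exactly \eqref{eq:primes}. By \eqref{eq:mart} we obtain $R_n$ with $\dim R_n\le30$ such that $L_n=L(R_n)$ satisfies
\begin{equation}\label{eq:step}
\operatorname*{avg}_{l\in L_n}h_n(x,ly)\le h_{n-1}(x)+2\delta_n\qquad(x\in K_{n-1},\ y\in H_n).
\end{equation}
Each factor treated in this way costs an error $2\delta_n$. To make the total error small we pay nothing on the first $n_0$ factors: for $n\le n_0$ let $R_n=\mathbb F_{p_n}^{k_n}$, so that $L_n=L(R_n)=H_n$. All $R_n$ have dimension at most $r=\max(30,k_1,\dots,k_{n_0})$. By Proposition~\ref{prop:L}, a finite set $F$ controls the closed subgroup $L=\prod_nL_n$.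

\emph{The bound on all cosets.} For $x\in K_n$ put
\[
a_n(x)=\operatorname*{avg}_{l\in L_1\times\dots\times L_n}h_n(lx).
\]
As a function on $G$, $a_n$ equals $P_Lh_n$: it is $L$-fixed, and it is an average of translates of $h_n$ by elements of $L$, so $\langle a_n,w\rangle=\langle h_n,w\rangle$ for every $L$-fixed $w$. Since $L_1\times\dots\times L_{n_0}=K_{n_0}$, the function $a_{n_0}$ is the constant $\int h$. For $n>n_0$, $x\in K_{n-1}$ and $y\in H_n$, apply \eqref{eq:step} at each point $l'x$:
\[
a_n(x,y)=\operatorname*{avg}_{l'\in L_1\times\dots\times L_{n-1}}\ \operatorname*{avg}_{l\in L_n}h_n(l'x,ly)\le a_{n-1}(x)+2\delta_n .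
\]
Here we need \eqref{eq:step} for every value of the earlier coordinates, which accounts for the factor $|K_{n-1}|$ in \eqref{eq:primes}. By induction, everywhere on $G$,
\[
a_n\le\int h+\sum_{i>n_0}2\delta_i=\int h+2^{-n_0}\qquad(n\ge n_0).
\]
Since $a_n=P_Lh_n\to P_Lh$ in $L^2(G)$, a subsequence converges almost everywhere, and $P_Lh\le\int h+2^{-n_0}$ almost everywhere. Proposition~\ref{prop:control} gives $m(h)\le\int h+2^{-n_0}$ for every $F$-invariant mean $m$.
\end{proof}

\section{The primes depend on $(k_n)$}\label{sec:order}

In Theorem~\ref{thm:A} the sequence $(k_n)$ is given first and the primes are chosen afterwards. The order cannot be reversed: when $k$ is large compared with $p$, the group $H_{p,k}$ contains a small set that contains a coset of every $L(R)$ of bounded dimension, and Proposition~\ref{prop:factor} fails.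

\begin{proposition}\label{prop:order}
Let $(p_n)$ be any sequence of primes and let $k_n=4n\,p_n^{9n}$. Then $G=\prod_nH_{p_n,k_n}$ has a $G$-invariant mean on $L^\infty(G)$ other than the Haar integral.
\end{proposition}

\begin{proof}
Fix $n$ and write $p=p_n$. Split the $k_n$ columns into $p^{9n}$ blocks of $4n$ columns, and let $U_n\subseteq H_{p,k_n}$ be the set of $(B,q)$ such that $B$ vanishes on at least one block. A block has $12n$ entries, so $U_n$ has density at most $p^{9n}p^{-12n}\le8^{-n}$. Let $\dim R\le3n$. Then $|M(R)|\le p^{9n}$, so we can assign distinct blocks to the elements of $M(R)$ and choose a matrix $B$ that agrees with $-A'$ on the block of $A'$, for every $A'\in M(R)$. For $(A,s)\in L(R)$ we have $(A,s)(B,1)=(s(s^{-1}A+B),s)$, and $s^{-1}A+B$ vanishes on the block of $s^{-1}A\in M(R)$. Left multiplication by $s$ preserves zero columns, so $L(R)(B,1)\subseteq U_n$.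

Let $V$ be the set of $x\in G$ with $x_n\in U_n$ for some $n$; then $\mu(V)\le\sum_n8^{-n}=\frac17$. Given a finite set $F\subseteq G$, take $n\ge|F|$. By \eqref{eq:rows} the $n$-th coordinates of the elements of $F$ lie in some $L(R)$ with $\dim R\le3n$. With $B$ as above, the normalized indicator function $f$ of $\{x:x_n\in L(R)(B,1)\}$ is an $F$-invariant density supported in $V$, so $m_f$ is an $F$-invariant mean with $m_f(1_V)=1$. Thus the condition of Lemma~\ref{lem:quant} fails for $h=1_V$ and $\varepsilon=\frac12$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHV} Bekka, de la Harpe, and Valette, \emph{Kazhdan's Property (T)}.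

\bibitem{IM} \emph{Invariant measures for algebraic actions, Zariski dense subgroups and Kazhdan's property (T)},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1999-351-08/\allowbreak S0002-9947-99-02363-6/\allowbreak S0002-9947-99-02363-6.pdf}

\end{thebibliography}
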